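# Choosing winning strategies in determined clopen games

## 1. The tree of attempts at a sequence of paths

A *tree* is a set of finite sequences of natural numbers closed under initial segments. A *path* through a tree $S$ is a function $F:\omega\to\omega$ with $F{\restriction}k\in S$ for all $k$. A tree is *ill-founded* if it has a path and *well-founded* if it has none. We write $s\subseteq t$ when $s$ is an initial segment of $t$, and $s\subset t$ when it is a proper one.

Let $(S_n)_{n\in\omega}$ be a sequence of trees. Everything in these notes turns on one tree built from it.

**Definition (tree of attempts).** $U$ is the set of all finite sequences $\langle c_0,\dots,c_{k-1}\rangle$ such that each $c_j$ codes a tuple $(s^j_0,\dots,s^j_j)$ of $j+1$ finite sequences with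

- $s^j_i\in S_i$ and $|s^j_i|=j+1$ for all $i\le j$;
- $s^{j-1}_i\subset s^j_i$ for all $i\le j-1$.

At stage $j$ the attempt shows a node of height $j+1$ in each of the first $j+1$ trees, and these nodes must extend the ones shown before. Here is an element of length $2$ when every $S_n$ is the tree $\{0^j:j\in\omega\}$ of finite zero sequences: $c_0$ codes $(\langle 0\rangle)$, and $c_1$ codes $(\langle 0,0\rangle,\langle 0,0\rangle)$. Attempts may get stuck. If $S_0=\{0^j:j\in\omega\}\cup\{\langle 1\rangle\}$, then $\langle c_0\rangle$ with $c_0$ coding $(\langle 1\rangle)$ lies in $U$ and has no extension in $U$, since $\langle 1\rangle$ has no extension of length $2$ in $S_0$.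

**Observation 1.** $U$ has a path if and only if there is a sequence $(F_n)_{n\in\omega}$ with each $F_n$ a path through $S_n$.

*Proof.* Given $(F_n)$, let $c_j$ code $(F_0{\restriction}(j+1),\dots,F_j{\restriction}(j+1))$. Then $(c_j)$ is a path through $U$. Conversely, let $(c_j)$ be a path through $U$ with associated nodes $s^j_i$, and put $F_i=\bigcup_{j\ge i}s^j_i$. For fixed $i$ the nodes $s^j_i$ ($j\ge i$) form a chain in $S_i$ with $|s^j_i|=j+1$. So $F_i$ is a total function, computed by $F_i(m)=s^{j}_i(m)$ with $j=\max(i,m)$, and each $F_i{\restriction}k$ is an initial segment of some $s^j_i$, hence in $S_i$. $\square$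

If every $S_n$ has a path, must there be a *sequence* of paths? The full axiom of countable choice says yes. Here we work in weak axiom systems, where each $S_n$ may have a path although no sequence of paths exists as a set. In such a situation Observation 1 says that $U$ is well-founded. A well-founded tree can be used as a clock: a player who must keep climbing it eventually runs out of moves. We shall use $U$ as one common clock for infinitely many games and show that, if winning strategies for these games can be chosen simultaneously, the clock never runs out.

## 2. Clopen games and the Determined-Game Choice Axiom

A **clopen game** is a nonempty well-founded tree $T\subseteq\omega^{<\omega}$. The starting position is the empty sequence. Players I and II alternately play natural numbers, I first, and every position must stay in $T$. At $p\in T$ it is I's turn if $|p|$ is even, and II's turn if $|p|$ is odd. A *leaf* is a position with no legal move. The player whose turn it is at a leaf loses. Since $T$ is well-founded, every play is finite.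

A **strategy** for a player is a function that assigns to each non-leaf position where it is that player's turn a number $m$ with $p^\frown m\in T$. We regard it as a set of pairs $(p,m)$. A position is *consistent with* $\sigma$ if all moves in it by the owner of $\sigma$ are made according to $\sigma$. To check this for a given position one looks up finitely many pairs. A strategy is **winning** if its owner wins every play that follows it. Since every play ends at a leaf:

- $\sigma$ for I is winning iff no leaf of even length is consistent with $\sigma$;
- $\tau$ for II is winning iff no leaf of odd length is consistent with $\tau$.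

The game is **determined** if one of the players has a winning strategy.

For example, in $T=\{\langle\rangle,\langle 0\rangle,\langle 1\rangle,\langle 1,0\rangle\}$ player I wins by playing $0$, since II is stuck at $\langle 0\rangle$. If I plays $1$, then II plays $0$ and I is stuck. So I has exactly one winning strategy, $\{(\langle\rangle,0)\}$.

The **Determined-Game Choice Axiom** (DGCA) says: given a sequence $(T_n)_{n\in\omega}$ of determined clopen games, there is a sequence $(\sigma_n)_{n\in\omega}$ such that, for each $n$, $\sigma_n$ is a winning strategy for one of the two players in $T_n$.

In plain words: we are promised that each game has a winner. Can we collect one winning strategy for each game into a single object, and how strong is the claim that we always can? For two games there is nothing to do: take a winning strategy $\sigma_0$ for $T_0$ and a winning strategy $\sigma_1$ for $T_1$, and form the pair. The content lies in infinite sequences.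

## 3. The axiom systems and the theorem

All implications are over $\mathrm{RCA}_0$, whose main axioms are $\Delta^0_1$ comprehension and $\Sigma^0_1$ induction; it allows definition of functions by primitive recursion from given functions. $\mathrm{ACA}_0$ adds comprehension, and hence induction, for all arithmetical formulas. A $\Sigma^1_1$ formula has the form $\exists X\,\theta$ with $\theta$ arithmetical; set parameters are allowed.

- $\Sigma^1_1\text{-AC}_0$ is $\mathrm{RCA}_0$ plus the scheme $\forall n\exists X\,\varphi(n,X)\to\exists Z\,\forall n\,\varphi(n,(Z)_n)$ for $\Sigma^1_1$ formulas $\varphi$.
- $\Delta^1_1\text{-CA}_0$ is $\mathrm{RCA}_0$ plus the scheme $\forall n(\varphi(n)\leftrightarrow\neg\psi(n))\to\exists Z\,\forall n(n\in Z\leftrightarrow\varphi(n))$ for $\Sigma^1_1$ formulas $\varphi,\psi$.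

Both contain $\mathrm{ACA}_0$. For $\Delta^1_1\text{-CA}_0$, an arithmetical formula and its negation are both $\Sigma^1_1$ (add a dummy quantifier). For $\Sigma^1_1\text{-AC}_0$ and arithmetical $\varphi(n)$, apply the scheme to $\forall n\exists X(0\in X\leftrightarrow\varphi(n))$, which holds with $X=\{0\}$ or $X=\emptyset$. The resulting $Z$ gives $\{n:0\in(Z)_n\}=\{n:\varphi(n)\}$.

We use three textbook facts.

**Fact A.** Over $\mathrm{RCA}_0$, if every injective $f:\omega\to\omega$ has a range (as a set), then $\mathrm{ACA}_0$ holds.

**Fact B** (normal form; Simpson, *Subsystems of Second Order Arithmetic*, Lemma V.1.4). For every $\Sigma^1_1$ formula $\varphi(n,X)$ there is an arithmetical $\theta$ such that $\mathrm{ACA}_0$ proves $\varphi(n,X)\leftrightarrow\exists g\,\forall k\,\theta(n,X{\restriction}k,g{\restriction}k)$.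

**Fact C** (Simpson, Lemma V.1.3). The *Kleene–Brouwer order* $\mathrm{KB}(U)$ on a tree $U$ puts $s<t$ if $s$ properly extends $t$, or if $s(i)<t(i)$ at the first place $i$ where they differ. $\mathrm{ACA}_0$ proves that if $U$ is well-founded, then $\mathrm{KB}(U)$ is a well-ordering. (For example, $\langle 0,5\rangle<\langle 0\rangle<\langle 1\rangle<\langle\rangle$.)

It is known that $\Sigma^1_1\text{-AC}_0$ proves DGCA and that DGCA proves $\Delta^1_1\text{-CA}_0$; both proofs appear below. The problem, whose source is *On the Equimorphism Types of Linear Orderings*, is to decide whether DGCA is equivalent to one of the two systems or strictly between them.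

**Theorem 2.** Over $\mathrm{RCA}_0$, DGCA is equivalent to $\Sigma^1_1\text{-AC}_0$.

**Corollary 3.** DGCA is not equivalent to $\Delta^1_1\text{-CA}_0$: it implies $\Delta^1_1\text{-CA}_0$, but $\Delta^1_1\text{-CA}_0$ does not imply it.

We also prove two companions: Theorem 7, on knowing only *who* wins, and Theorem 11, on a very restricted form of DGCA that already suffices.

One lemma is used throughout. Its purpose is to let us conclude that a strategy handed to us by DGCA belongs to the player we expect.

**Lemma 4** ($\mathrm{RCA}_0$). In a clopen game $T$, players I and II do not both have winning strategies.

*Proof.* Let $\sigma$ and $\tau$ be winning for I and II. The set $P$ of positions consistent with both exists by $\Delta^0_1$ comprehension, and it has at most one element of each length, because each position in $P$ determines the next. Suppose no element of $P$ is a leaf. Then each $p\in P$ has a one-step extension in $P$, namely by $\sigma(p)$ or $\tau(p)$. By $\Sigma^0_1$ induction $P$ has an element of every length. These unique elements form an infinite path through $T$, which exists by $\Delta^0_1$ comprehension, contradicting well-foundedness. So some $p\in P$ is a leaf. If $|p|$ is even, $\sigma$ is not winning; if $|p|$ is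 odd, $\tau$ is not winning. This is a contradiction. $\square$

**The easy half of Theorem 2: $\Sigma^1_1\text{-AC}_0$ implies DGCA.** Let $(T_n)$ be a sequence of determined clopen games. The statement "$\sigma$ is a winning strategy for one of the two players in $T_n$" is arithmetical. For the player in question it says that $\sigma$ is a function whose domain is the set of that player's non-leaf positions, that its values are legal moves, and that no leaf lost by that player is consistent with $\sigma$. Determinacy says $\forall n\exists\sigma$ of this kind, so $\Sigma^1_1\text{-AC}_0$ gives the sequence $(\sigma_n)$.

## 4. Games of at most two moves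

The simplest infinite families have games of length one or two. They already yield $\mathrm{ACA}_0$.

Let $f:\omega\to\omega$ be injective. First consider
$$T_n=\{\langle\rangle\}\cup\{\langle m\rangle:f(m)=n\}.\tag{1}$$
If $f(m)=n$, player I plays $m$ and II is stuck. If $n\notin\operatorname{rng}f$, then $\langle\rangle$ is a leaf and II wins with the empty strategy. So all $T_n$ are determined, and the information "who wins $T_n$" is the range of $f$.

The range can also be hidden in the *strategy*, with the winner fixed in advance.

**Lemma 5** ($\mathrm{RCA}_0$). DGCA, even restricted to sequences of games all of which are won by player I, implies $\mathrm{ACA}_0$.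

*Proof.* Let $f$ be injective, and put
$$T_n=\{\langle\rangle,\langle0\rangle\}\cup\{\langle m+1\rangle: f(m)=n\}\cup\{\langle 0,m\rangle: f(m)=n\}.$$
The sequence $(T_n)$ exists by $\Delta^0_1$ comprehension, and each $T_n$ is a tree of height at most $2$. The only I-position with a legal move is $\langle\rangle$.

If $n=f(m)$, player I wins by playing $m+1$, since $\langle m+1\rangle$ is a leaf and II is stuck. If $n\notin\operatorname{rng}f$, player I wins by playing $0$, since then $\langle0\rangle$ is a leaf. So every $T_n$ is won by I. Let $(\sigma_n)$ be given by DGCA. By Lemma 4 each $\sigma_n$ is a winning strategy for I.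

We claim $n\in\operatorname{rng}f\leftrightarrow\sigma_n(\langle\rangle)\ne0$. If $\sigma_n(\langle\rangle)=m+1$, then $\langle m+1\rangle\in T_n$, so $f(m)=n$. If $\sigma_n(\langle\rangle)=0$ and $f(m)=n$, then $\langle0,m\rangle$ is a leaf of even length consistent with $\sigma_n$, contradicting that $\sigma_n$ is winning. So $\operatorname{rng}f$ exists by $\Delta^0_1$ comprehension, and Fact A gives $\mathrm{ACA}_0$. $\square$

## 5. Races between two trees

All the longer games in these notes have the same shape.

**Definition.** For nonempty trees $A,B$, the *race* $G(A,B)$ is the set of all finite sequences $p$ such that $\langle p(0),p(2),\dots\rangle\in A$ and $\langle p(1),p(3),\dots\rangle\in B$.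

We write the moves as $x_0,y_0,x_1,y_1,\dots$, with I playing the $x_j$ and II the $y_j$. Player I must keep $\langle x_0,\dots,x_j\rangle\in A$, and II must keep $\langle y_0,\dots,y_j\rangle\in B$. Whoever gets stuck first loses. For example, if $A=\{0^j:j\in\omega\}$ and $B=\{\langle\rangle,\langle0\rangle\}$, the only play is $0,0,0$, after which II is stuck.

**Lemma 6** ($\mathrm{ACA}_0$). Let $A,B$ be nonempty trees, not both ill-founded.

- (a) $G(A,B)$ is a clopen game.
- (b) If $A$ has a path, then I has a winning strategy in $G(A,B)$. If $B$ has a path, then II has one.
- (c) Let $\sigma$ be a winning strategy for I in $G(A,B)$, and let $y=\langle y_0,\dots,y_{k-1}\rangle\in B$. Then I's answers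
$$x_j=\sigma(x_0,y_0,\dots,x_{j-1},y_{j-1})\qquad(j\le k)$$
are all defined, and the sequence $\sigma*y:=\langle x_0,\dots,x_k\rangle$ is an element of $A$ of length $k+1$. If $y\subseteq y'\in B$, then $\sigma*y\subseteq\sigma*y'$.

*Proof.* (a) $G(A,B)$ is a nonempty tree. An infinite path through it would give a path through $A$ and a path through $B$.

(b) Let $X$ be a path through $A$. At a position of length $2k$ where I has so far played $X{\restriction}k$, let I play $X(k)$, which is legal. At any other non-leaf I-position, let I play the least legal move. This strategy exists by arithmetical comprehension. By induction on $k$, at every consistent position of length $2k$ player I has played $X{\restriction}k$, so $X(k)$ is a legal move and the position is not a leaf. Thus no leaf of even length is consistent, and the strategy is winning. For II and a path $Y$ through $B$, argue in the same way with positions of length $2k+1$ where II has played $Y{\restriction}k$: play $Y(k)$ there, and the least legal move at other non-leaf II-positions. No leaf of odd length is consistent with this strategy.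

(c) We show by induction on $j\le k$ that $x_0,\dots,x_{j-1}$ are defined and $p_j=(x_0,y_0,\dots,x_{j-1},y_{j-1})$ is a position consistent with $\sigma$. For $j=0$ this is trivial. Given $p_j$, it has even length and is consistent with the winning strategy $\sigma$, so it is not a leaf. Hence $x_j=\sigma(p_j)$ is defined and legal, which means $\langle x_0,\dots,x_j\rangle\in A$. If $j<k$, then also $\langle y_0,\dots,y_j\rangle\in B$, so $p_{j+1}$ is a position, and it is consistent with $\sigma$. With $j=k$ we obtain $\langle x_0,\dots,x_k\rangle\in A$. Since $x_j$ depends only on $y_0,\dots,y_{j-1}$, extending $y$ extends $\sigma*y$. $\square$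

Part (c) uses only that $\sigma$ is winning. It does not say that $\sigma$ follows a path through $A$. That gap is the difficulty we meet in Section 7.

## 6. Knowing who wins is $\Delta^1_1$ comprehension

Races settle exactly how strong it is to know the winners.

**Theorem 7.** Over $\mathrm{RCA}_0$, the statement "for every sequence $(T_n)$ of determined clopen games, the set $\{n:\text{I has a winning strategy in }T_n\}$ exists" is equivalent to $\Delta^1_1\text{-CA}_0$.

*Proof.* Assume $\Delta^1_1\text{-CA}_0$. As in Section 3, "I has a winning strategy in $T_n$" and "II has a winning strategy in $T_n$" are $\Sigma^1_1$. By determinacy and Lemma 4, each is equivalent to the negation of the other. So the set exists.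

Conversely, assume the statement. The games (1) show that every injective function has a range, so $\mathrm{ACA}_0$ holds by Fact A. Let $\varphi,\psi$ be $\Sigma^1_1$ with $\forall n(\varphi(n)\leftrightarrow\neg\psi(n))$. By Fact B there is an arithmetical $\theta$ with $\varphi(n)\leftrightarrow\exists g\,\forall k\,\theta(n,g{\restriction}k)$. Let $A_n$ consist of $\langle\rangle$ and all $s$ with $\theta(n,s{\restriction}j)$ for every $j\le|s|$. Then $\varphi(n)$ holds iff $A_n$ has a path. Define $B_n$ from $\psi$ in the same way. The sequences $(A_n),(B_n)$ exist by arithmetical comprehension, and for each $n$ exactly one of $A_n,B_n$ is ill-founded. By Lemma 6(a),(b), each race $G(A_n,B_n)$ is a determined clopen game. If $\varphi(n)$ holds, then $A_n$ has a path and I wins. If not, then $\psi(n)$ holds, $B_n$ has a path, II wins, and by Lemma 4 player I does not. So $\{n:\varphi(n)\}$ is the set of $n$ such that I wins $G(A_n,B_n)$, which exists by assumption. $\square$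

In particular, **DGCA implies $\Delta^1_1\text{-CA}_0$**. By Lemma 5 we have $\mathrm{ACA}_0$. Given winning strategies $(\sigma_n)$, the set $\{n:\sigma_n\text{ is a winning strategy for I in }T_n\}$ is arithmetical in $(\sigma_n)$ and $(T_n)$. By Lemma 4 it is the set of $n$ such that I wins $T_n$.

**Reading strategies off the winners.** A sensible attempt to prove DGCA in $\Delta^1_1\text{-CA}_0$ runs as follows. Say that *I wins from* $p\in T_n$ if there is a function giving legal moves at the non-leaf I-positions extending $p$, such that no even-length leaf extending $p$ is reached when I follows it from $p$ on. Define "II wins from $p$" symmetrically. As in Lemma 4, not both players win from $p$. Suppose that from every $p\in T_n$, for all $n$, one of the two wins. Then $\Delta^1_1\text{-CA}_0$ gives the set $W=\{(n,p):\text{I wins from }p\text{ in }T_n\}$. If $(n,\langle\rangle)\in W$, let $\sigma_n$ play the least $m$ with $(n,p^\frown m)\in W$ if there is one, and the least legal move otherwise.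

This is winning. Suppose $(n,p)\in W$. If it is I's turn, then $p$ is not a leaf, and the witnessing function moves to some $p^\frown m$ from which I still wins. If it is II's turn, I still wins from every legal $p^\frown m$. By induction all positions consistent with $\sigma_n$ stay in $W$, and an even-length leaf is never in $W$. If $(n,\langle\rangle)\notin W$, do the same for II with the complement of $W$.

The attempt stops at the supposition. The hypothesis of DGCA is that $T_n$ is determined *from its starting position*. It says nothing about a position off the known winning strategy: there, possibly, neither player has a winning strategy, and then "I wins from $p$" and "II does not win from $p$" are different conditions, so the $\Delta^1_1$ scheme does not apply. Once Corollary 3 is proved, we shall know that this obstacle cannot be removed.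

## 7. Paths through trees, and clocks fixed in advance

We now aim for the strong conclusion, $\Sigma^1_1\text{-AC}_0$. The first step replaces formulas by trees.

> **(PC)** If $(S_n)$ is a sequence of ill-founded trees, there is a sequence $(F_n)$ with each $F_n$ a path through $S_n$.

**Lemma 8** ($\mathrm{ACA}_0$). (PC) implies every instance of $\Sigma^1_1\text{-AC}_0$.

*Proof.* Suppose $\forall n\exists X\,\varphi(n,X)$ with $\varphi$ being $\Sigma^1_1$, and take $\theta$ from Fact B. Let $S_n$ consist of $\langle\rangle$ and all $s$ that code pairs $(a_i,b_i)_{i<|s|}$ with $a_i\in\{0,1\}$ and $\theta(n,a{\restriction}j,b{\restriction}j)$ for all $j\le|s|$. The sequence $(S_n)$ exists by arithmetical comprehension, and each $S_n$ is a tree. The paths through $S_n$ code exactly the pairs $(X,g)$ with $\forall k\,\theta(n,X{\restriction}k,g{\restriction}k)$. By hypothesis each $S_n$ has a path. Let $(F_n)$ be given by (PC), and let $Z$ be such that $i\in(Z)_n$ iff the first component of $F_n(i)$ is $1$. Then the second components of $F_n$ form a $g$ witnessing $\varphi(n,(Z)_n)$. $\square$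

So we want DGCA to pick paths through ill-founded trees $S_n$. We need games in which a strategy for I has to climb $S_n$. The game in which I climbs forever is not clopen, so II must be given a clock: a well-founded tree $C$ to climb. The race $G(S_n,C)$ is then a clopen game, and I wins it by following a path. In Theorem 7 the clock came for free, since for $n$ with $\varphi(n)$ the tree $B_n$ was well-founded. For $\Sigma^1_1$ choice no partner tree is given.

Suppose we fix some clock $C$ and obtain winning strategies for I in all $G(S_n,C)$. What do they tell us? Too little, by the following example.

**Example 9** ($\mathrm{ACA}_0$). Let $C$ be *any* nonempty well-founded tree, and let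
$$S=\{0^j:j\in\omega\}\cup\{\langle1\rangle^\frown c:c\in C\}.$$
Then $S$ is a tree with the path $0^\infty$. Let I open the race $G(S,C)$ with $1$ and from then on copy II's previous move: $x_0=1$, $x_{j+1}=y_j$. (At positions not consistent with this, I plays the least legal move.) Since $\langle y_0,\dots,y_{j}\rangle\in C$, the sequence $\langle1,y_0,\dots,y_j\rangle$ is in $S$. So I is never stuck, and the strategy is winning. Yet no path through $S$ begins with $1$, because such a path would give a path through $C$.

So a winning strategy in a race is obliged to survive only as long as the clock runs, and for every clock fixed before the trees there is a tree in which a winning strategy enters a part with no path. A single strategy in a single race need not lead to a path. The way out is to let the clock depend on the whole family $(S_n)$, and to use all the strategies at once.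

## 8. All strategies against the clock $U$

Here is the idea. Assume there is no sequence of paths, so that the tree of attempts $U$ is well-founded, and use $U$ as the clock in *every* race $G(S_n,U)$. To climb $U$, player II has to show longer and longer nodes in $S_0,S_1,\dots$. But player I, in the different races, is producing exactly such nodes. So II plays all the races simultaneously, with the same moves in all of them, and uses I's moves as the attempt. The first rounds look like this.

- Round 0: in each race $n$, player I plays $x^n_0$. In all races II answers $y_0=$ code of $(\langle x^0_0\rangle)$.
- Round 1: in each race $n$, player I plays $x^n_1$. In all races II answers $y_1=$ code of $(\langle x^0_0,x^0_1\rangle,\langle x^1_0,x^1_1\rangle)$.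

Player I moves first in each round, so the nodes that II needs are there when II needs them.

**Proposition 10** ($\mathrm{ACA}_0$). DGCA, even restricted to sequences of games all of which are won by player I, implies (PC).

*Proof.* Let $(S_n)$ be a sequence of ill-founded trees and let $U$ be its tree of attempts. By Observation 1 it suffices to show that $U$ has a path. Suppose that $U$ is well-founded.

**Step 1. Set up determined games.** The purpose is to have something to which DGCA applies. By Lemma 6(a), each race $G_n=G(S_n,U)$ is a clopen game, since $U$ is well-founded. By Lemma 6(b), player I wins $G_n$, since $S_n$ has a path. The sequence $(G_n)$ exists by $\Delta^0_1$ comprehension. It is a sequence of determined games, all won by I, even though we have no sequence of paths from which to define the strategies uniformly.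

**Step 2. Apply the axiom.** DGCA gives a sequence $(\sigma_n)$ with each $\sigma_n$ winning for one of the players in $G_n$. By Lemma 4 that player is I.

**Step 3. Define the simultaneous play.** The purpose is to produce one infinite sequence of moves for II. Define by recursion on $j$, with the notation of Lemma 6(c),
$$y_j=\text{code of }(s^j_0,\dots,s^j_j),\qquad s^j_i=\sigma_i*\langle y_0,\dots,y_{j-1}\rangle .\tag{2}$$
Explicitly, $s^j_i=\langle x^i_0,\dots,x^i_j\rangle$ where $x^i_l=\sigma_i(x^i_0,y_0,\dots,x^i_{l-1},y_{l-1})$. To make this a recursion for total functions before we know that all values of $\sigma_i$ are defined, extend every $\sigma_i$ by the value $0$ outside its domain; the extended sequence exists by arithmetical comprehension. Computing $y_j$ from $y_0,\dots,y_{j-1}$ then uses finitely many values of $\sigma_0,\dots,\sigma_j$, so the sequence $(y_j)_{j\in\omega}$ exists.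

**Step 4. The clock never stops.** We prove by induction on $j$ that $\langle y_0,\dots,y_{j-1}\rangle\in U$. This is trivial for $j=0$. Assume $\langle y_0,\dots,y_{j-1}\rangle\in U$. Then $\langle y_0,\dots,y_{j-1}\rangle$ is a legal sequence of moves for II in *every* $G_n$, because all these races have the same clock. By Lemma 6(c), applied to the winning strategy $\sigma_i$ in $G_i=G(S_i,U)$ for each $i\le j$, the answers in (2) are defined (the default value $0$ is not used), $s^j_i\in S_i$, and $|s^j_i|=j+1$. By the last part of Lemma 6(c), $s^{j-1}_i\subset s^j_i$ for $i\le j-1$. So the tuple coded by $y_j$ satisfies both conditions in the definition of $U$. Together with $\langle y_0,\dots,y_{j-1}\rangle\in U$ this gives $\langle y_0,\dots,y_j\rangle\in U$.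

So $(y_j)$ is a path through $U$, contradicting the assumption that $U$ is well-founded. Hence $U$ has a path, and Observation 1 gives the sequence $(F_n)$. $\square$

*Proof of Theorem 2.* Section 3 showed that $\Sigma^1_1\text{-AC}_0$ implies DGCA. Conversely, DGCA implies $\mathrm{ACA}_0$ by Lemma 5, then (PC) by Proposition 10, and then $\Sigma^1_1\text{-AC}_0$ by Lemma 8. $\square$

*Proof of Corollary 3.* That DGCA implies $\Delta^1_1\text{-CA}_0$ was shown after Theorem 7. For the other claim, Steel (*Forcing with tagged trees*, Ann. Math. Logic 15 (1978), 55–74) constructed an $\omega$-model of $\Delta^1_1\text{-CA}_0$ in which $\Sigma^1_1\text{-AC}_0$ fails. By Theorem 2, DGCA fails in that model. $\square$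

So, for sequences of determined clopen games, knowing *who* wins is exactly $\Delta^1_1\text{-CA}_0$, having *winning strategies* is exactly $\Sigma^1_1\text{-AC}_0$, and the second is strictly stronger. In Steel's model some sequence of determined clopen games has no sequence of winning strategies. By the argument at the end of Section 6, some game in that sequence has, in the model, a position from which neither player wins.

## 9. Counting down a single well-ordering

How much of DGCA did the proof use? Only games won by I, and won simply by following a path and ignoring II. We now show that the clock can even be a countdown along one fixed well-ordering, and then games need not be mentioned at all.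

For a linear order $L$, let $D(L)$ be the tree of finite strictly $L$-descending sequences. For $L=\{0<1<2\}$ its elements are $\langle\rangle,\langle0\rangle,\langle1\rangle,\langle2\rangle,\langle1,0\rangle,\langle2,0\rangle,\langle2,1\rangle,\langle2,1,0\rangle$. A path through $D(L)$ is an infinite descending sequence in $L$, so $D(L)$ is well-founded iff $L$ is a well-ordering. A **homomorphism** $h:W\to S$ of trees is a map with $|h(d)|=|d|$ and $d\subseteq d'\Rightarrow h(d)\subseteq h(d')$. For example, a path $X$ through $S$ gives the homomorphism $d\mapsto X{\restriction}|d|$ from any tree to $S$.

> **(CD)** If $L$ is a well-ordering and $(S_n)$ is a sequence of ill-founded trees, there is a sequence $(h_n)$ of homomorphisms $h_n:D(L)\to S_n$.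

**Theorem 11.** Over $\mathrm{RCA}_0$ the following are equivalent:

- (i) $\Sigma^1_1\text{-AC}_0$;
- (ii) DGCA;
- (ii′) DGCA for sequences of games all of which are won by player I;
- (iii) (CD).

*Proof.* (i)⇒(ii) is in Theorem 2, and (ii)⇒(ii′) is trivial.

**(ii′)⇒(iii): strategies give homomorphisms.** By Lemma 5, $\mathrm{ACA}_0$ is available. Let $L$ be a well-ordering and let $(S_n)$ be a sequence of ill-founded trees. The tree $D(L)$ is well-founded, so by Lemma 6(a),(b) the races $G(S_n,D(L))$ form a sequence of clopen games won by I. Let $(\sigma_n)$ be given by (ii′); by Lemma 4 each $\sigma_n$ is winning for I. Put $h_n(\langle\rangle)=\langle\rangle$, and for $d\in D(L)$ of length $k\ge1$ put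
$$h_n(d)=\sigma_n*(d{\restriction}(k-1)).$$
By Lemma 6(c), $h_n(d)\in S_n$, $|h_n(d)|=k$, and $h_n$ preserves $\subseteq$. The sequence $(h_n)$ is obtained from $(\sigma_n)$ by recursion, so it exists.

**(iii)⇒$\mathrm{ACA}_0$.** The purpose is to be allowed to use Fact C and Lemma 8 in the next step. Work in $\mathrm{RCA}_0$. Let $f$ be injective, and let $L=\omega+1$ with top element $\infty$. This is a well-ordering: in a descending sequence $g$ the term $g(1)$ is a natural number, and by induction $g(k)\le g(1)-(k-1)$ for $k\ge1$, which is impossible for $k=g(1)+2$. Let
$$S_n=\{0^j:\forall i<j\ f(i)\ne n\}\cup\{\langle m+1\rangle^\frown0^j: f(m)=n,\ j\in\omega\}.$$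
Each $S_n$ is a tree, and the sequence $(S_n)$ exists by $\Delta^0_1$ comprehension. Each $S_n$ is ill-founded: it has the path $0^\infty$ if $n\notin\operatorname{rng}f$, and the path $\langle m+1\rangle^\frown0^\infty$ if $f(m)=n$. Take $(h_n)$ from (CD).

If $n\notin\operatorname{rng}f$, the only node of length $1$ in $S_n$ is $\langle0\rangle$, so $h_n(\langle\infty\rangle)=\langle0\rangle$. If $f(m)=n$, then $0^j\in S_n$ requires $j\le m$, so every node of $S_n$ extending $\langle0\rangle$ has length at most $m$. But $h_n(\langle\infty,m,m-1,\dots,0\rangle)$ is a node of $S_n$ of length $m+2$ extending $h_n(\langle\infty\rangle)$. So $h_n(\langle\infty\rangle)\ne\langle0\rangle$. Therefore $n\in\operatorname{rng}f\leftrightarrow h_n(\langle\infty\rangle)\neq\langle0\rangle$. The range exists by $\Delta^0_1$ comprehension, and Fact A applies.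

**(iii)⇒(i): counting down the Kleene–Brouwer order of $U$.** We work in $\mathrm{ACA}_0$ and prove (PC); Lemma 8 then gives (i). Let $(S_n)$ be a sequence of ill-founded trees, let $U$ be its tree of attempts, and suppose there is no sequence of paths. By Observation 1, $U$ is well-founded. So $L=\mathrm{KB}(U)$ is a well-ordering by Fact C. Its field is $U$, and in $L$ proper extensions are smaller. Take $(h_n)$ from (CD) for this $L$ and $(S_n)$.

As in Proposition 10 we feed the images back as an attempt. Elements of $U$ are now the numbers of the countdown, so an element of $D(L)$ is a descending sequence of attempts. Define recursively $u_0=\langle\rangle$ and, with $d_j=\langle u_0,\dots,u_{j-1}\rangle$,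
$$u_j=\langle c_0,\dots,c_{j-1}\rangle,\qquad c_l=\text{code of }(h_0(d_{l+1}),\dots,h_l(d_{l+1})).$$
The definition of $u_j$ uses only $d_1,\dots,d_j$, that is, $u_0,\dots,u_{j-1}$, so the recursion is proper. (Extend the $h_n$ by a default value outside $D(L)$; the next paragraph shows that it is never used.)

We show by induction on $j\ge1$ that $u_0,\dots,u_{j-1}\in U$ and $d_j\in D(L)$. For $j=1$ we have $u_0=\langle\rangle\in U$ and $d_1=\langle u_0\rangle\in D(L)$. Assume the claim for $j$. Then $d_1,\dots,d_j$ are all in $D(L)$, being initial segments of $d_j$. For $l<j$ and $i\le l$, the node $h_i(d_{l+1})$ is in $S_i$ and has length $l+1$. For $1\le l<j$ and $i\le l-1$ it properly extends $h_i(d_l)$, since $h_i$ is a homomorphism and $d_l\subset d_{l+1}$. These are exactly the conditions for $u_j=\langle c_0,\dots,c_{j-1}\rangle$ to be in $U$. Since $c_l$ does not depend on $j$, $u_j$ properly extends $u_{j-1}$, so $u_j<_L u_{j-1}$. Hence $d_{j+1}=\langle u_0,\dots,u_j\rangle\in D(L)$, and the claim holds for $j+1$.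

So $(u_j)$ is an infinite descending sequence in $L$, contradicting that $L$ is a well-ordering. Hence a sequence of paths exists, which proves (PC). $\square$
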